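\title{Dominating reals destroy the Grothendieck property of ground model Boolean algebras}

\begin{abstract}
A Boolean algebra has the Grothendieck property if every bounded sequence of measures on it that tends to zero on each element of the algebra also tends to zero on each Borel subset of the Stone space. We show that no notion of forcing adds a dominating real and preserves the Grothendieck property of ground model $\sigma$-complete Boolean algebras. In fact, if an extension of the universe contains a function eventually different from all ground model functions, or equivalently makes the ground model reals meager, then no infinite ground model Boolean algebra has the Grothendieck property in it. The same argument shows in ZFC that an infinite Boolean algebra with the Grothendieck property has cardinality at least $\operatorname{non}(\mathcal M)$. The proof selects a diagonal from a matrix of Rademacher measures and rests on Bessel's inequality.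
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathcal A$ be a Boolean algebra. We write $a\setminus b=a\wedge\neg b$ and $a\mathbin{\triangle}b=(a\setminus b)\vee(b\setminus a)$. The Stone space $\operatorname{St}(\mathcal A)$ is the set of ultrafilters of $\mathcal A$ with the topology generated by the sets $[a]=\{p: a\in p\}$. It is compact and Hausdorff, and $a\mapsto[a]$ is an isomorphism of $\mathcal A$ onto its algebra of clopen sets. A \emph{measure} on $\mathcal A$ is a function $\mu\colon\mathcal A\to\mathbb R$ that is finitely additive, $\mu(a\vee b)=\mu(a)+\mu(b)$ whenever $a\wedge b=0$, and finite, $\sup_{a\in\mathcal A}|\mu(a)|<\infty$. Every measure $\mu$ on $\mathcal A$ extends uniquely to a regular, $\sigma$-additive, finite signed Borel measure $\widehat\mu$ on $\operatorname{St}(\mathcal A)$, so that $\widehat\mu([a])=\mu(a)$ for all $a\in\mathcal A$.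

A sequence $\langle\mu_n:n\in\omega\rangle$ of measures on $\mathcal A$ is
\begin{itemize}
\item \emph{bounded} if $\sup_{a\in\mathcal A}\sup_{n\in\omega}|\mu_n(a)|<\infty$;
\item \emph{pointwise null} if $\mu_n(a)\to0$ for every $a\in\mathcal A$;
\item \emph{weakly* null} if it is bounded and pointwise null;
\item \emph{weakly null} if $\widehat\mu_n(E)\to0$ for every Borel set $E\subseteq\operatorname{St}(\mathcal A)$.
\end{itemize}
The algebra $\mathcal A$ has the \emph{Nikodym property} if every pointwise null sequence of measures on $\mathcal A$ is weakly* null, and the \emph{Grothendieck property} if every weakly* null sequence of measures on $\mathcal A$ is weakly null. Both properties say that the elements of $\mathcal A$ form a rich family of tests. In the first case they detect that a sequence is unbounded; in the second they detect whatever the far more numerous Borel sets detect.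

A finite algebra has both properties: its Stone space is finite, every Borel set is clopen, and finitely many convergent sequences of reals have a common bound. The algebra of finite and cofinite subsets of $\omega$ has neither. Its Stone space is $\omega\cup\{\infty\}$, and the differences of point masses $\mu_n=\delta_{2n}-\delta_{2n+1}$ vanish for large $n$ on each finite or cofinite set; but $\widehat\mu_n$ gives the open set of even numbers the value $1$, and the multiples $n\mu_n$ are pointwise null and unbounded. On $\mathcal P(\omega)$ this example breaks down, because the set of even numbers is itself a test. This is an instance of a known fact: every $\sigma$-complete Boolean algebra, that is, every algebra in which countable sets have least upper bounds, has both properties.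

Forcing upsets this balance. An algebra $\mathcal A$ from the ground model $V$ keeps its elements in an extension, while new sequences of measures appear and $\sigma$-completeness may be lost. For example, if $X\subseteq\omega$ is a new set, then the singletons $\{n\}$, $n\in X$, have no least upper bound in $\mathcal P(\omega)\cap V$: an upper bound from $V$ contains a point outside $X$, which can be removed. Whether the old tests still suffice depends on the kind of reals that are added. A function $d\in\omega^\omega$ in an extension is a \emph{dominating real} over $V$ if for every $f\in\omega^\omega\cap V$ we have $d(n)\ge f(n)$ for all but finitely many $n$. It is known that forcings adding dominating reals, such as Laver forcing, destroy the Nikodym property of infinite ground model Boolean algebras. Say that a notion of forcing $\mathbb P$ \emph{adds dominating reals and preserves the Grothendieck property of ground model $\sigma$-complete Boolean algebras} if its maximal condition forces both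
\begin{itemize}
\item[(i)] there is a dominating real over $V$, and
\item[(ii)] every Boolean algebra $\mathcal A\in V$ which is $\sigma$-complete in $V$ has the Grothendieck property.
\end{itemize}
The following question is posed as open in \cite{source}.

\begin{quote}
\emph{Does there exist a notion of forcing adding dominating reals and preserving the Grothendieck property of ground model $\sigma$-complete Boolean algebras?}
\end{quote}

At first sight a positive answer is plausible. A failure of the Nikodym property involves a quantity that grows, and growth is what a dominating real provides. A failure of the Grothendieck property is a sequence that is bounded from the start, so there seems to be nothing to dominate. The answer is nevertheless negative. What the dominating real outgrows is the rate at which certain ground model sequences of measures converge on ground model tests, and it turns out that less than domination is needed.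

Throughout, $V\subseteq W$ are transitive models of ZFC with the same ordinals; the main example is a generic extension $W=V[G]$. A function $d\colon K\to\omega$ with $K\subseteq\omega$ infinite is \emph{eventually different from} $g\in\omega^\omega$ if $d(n)\ne g(n)$ for all but finitely many $n\in K$. If $d\in W$ is eventually different from every $g\in\omega^\omega\cap V$, we call $d$ \emph{eventually different over $V$}; it is \emph{total} if $K=\omega$, and we say \emph{partial} to stress that $K$ is arbitrary. A dominating real $d$ is eventually different over $V$: if $g\in V$ then $g+1\in V$, so $d(n)\ge g(n)+1>g(n)$ for all but finitely many $n$.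

\begin{theorem}\label{thm:main}
If $W$ contains a (possibly partial) function that is eventually different over $V$, then no infinite Boolean algebra $\mathcal A\in V$ has the Grothendieck property in $W$.
\end{theorem}

\begin{corollary}\label{cor:answer}
No notion of forcing adds dominating reals and preserves the Grothendieck property of ground model $\sigma$-complete Boolean algebras. If $\mathbb P$ forces that there is a dominating real, then it forces that no infinite Boolean algebra from $V$ has the Grothendieck property.
\end{corollary}

The hypothesis of Theorem~\ref{thm:main} has a topological form. Recall that a set is \emph{meager} if it is a countable union of nowhere dense sets.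

\begin{theorem}\label{thm:meager}
The following are equivalent:
\begin{itemize}
\item[(i)] $W$ contains a partial function that is eventually different over $V$;
\item[(ii)] $W$ contains a total function that is eventually different over $V$;
\item[(iii)] $2^\omega\cap V$ is meager in $W$.
\end{itemize}
Consequently, under \textup{(iii)} no infinite Boolean algebra $\mathcal A\in V$ has the Grothendieck property in $W$.
\end{theorem}

The argument also has a form that does not mention models. Let $\operatorname{non}(\mathcal M)$ be the least cardinality of a nonmeager subset of $2^\omega$, and let $\mathfrak b$ be the least cardinality of a family $F\subseteq\omega^\omega$ for which no single $d\in\omega^\omega$ satisfies $d(n)\ge f(n)$ for all but finitely many $n$, for every $f\in F$.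

\begin{theorem}[ZFC]\label{thm:card}
If $\mathcal A$ is an infinite Boolean algebra with the Grothendieck property, then $|\mathcal A|\ge\operatorname{non}(\mathcal M)\ge\mathfrak b$.
\end{theorem}

Section~\ref{sec:examples} shows the mechanism on two examples. Section~\ref{sec:systems} isolates it in the notion of a Rademacher system, and Section~\ref{sec:dichotomy} shows that an infinite algebra either carries such a system or fails the Grothendieck property for a simpler reason. Theorem~\ref{thm:main} and Corollary~\ref{cor:answer} follow in Section~\ref{sec:main}, together with Proposition~\ref{prop:exact}, which shows that eventual difference is exactly what the construction needs on $\sigma$-complete algebras. Theorems~\ref{thm:meager} and~\ref{thm:card} are proved in Sections~\ref{sec:meager} and~\ref{sec:card}; they are not needed for the answer to the question.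

\section{Extensions of measures and extensions of the universe}\label{sec:prelim}

A finite signed Borel measure $\nu$ on $\operatorname{St}(\mathcal A)$, with variation $|\nu|$, is \emph{regular} if for every Borel set $E$ and every $\varepsilon>0$ there are a compact $C$ and an open $O$ with $C\subseteq E\subseteq O$ and $|\nu|(O\setminus C)<\varepsilon$. A \emph{probability} on $\mathcal A$ is a measure $\lambda\ge0$ with $\lambda(1)=1$. We use three properties of the extension $\mu\mapsto\widehat\mu$.
\begin{itemize}
\item[(M1)] \emph{If $\mu\ge0$ then $\widehat\mu\ge0$.} Given $E$, $\varepsilon$, $C$, $O$ as above for $\nu=\widehat\mu$, cover $C$ by finitely many clopen subsets of $O$ to get $a\in\mathcal A$ with $C\subseteq[a]\subseteq O$. The symmetric difference of $E$ and $[a]$ lies in $O\setminus C$, so $\widehat\mu(E)>\mu(a)-\varepsilon\ge-\varepsilon$.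
\item[(M2)] \emph{The map $\mu\mapsto\widehat\mu$ is linear, and the extension of $b\mapsto\mu(b\wedge a)$ is $E\mapsto\widehat\mu(E\cap[a])$.} Linear combinations of regular measures and restrictions of regular measures to clopen sets are regular, they take the right values on clopen sets, and the extension is unique.
\item[(M3)] \emph{If $x$ is an atom of $\mathcal A$}, that is, a minimal nonzero element, \emph{then $[x]$ is a single point $p_x=\{a:x\le a\}$, the function $\delta_x$ with $\delta_x(a)=1$ if $x\le a$ and $\delta_x(a)=0$ otherwise is a measure, and $\widehat\delta_x$ is the point mass at $p_x$.} For every $a$ either $x\le a$ or $x\le\neg a$, so $p_x$ is an ultrafilter, and it is the only one containing $x$. The point mass at $p_x$ is regular and gives $[a]$ the value $\delta_x(a)$; in particular $\delta_x$ is additive.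
\end{itemize}

Now let $\mathcal A\in V$ be a Boolean algebra and look at it from $W$. The elements and operations are the same, and $V$ and $W$ have the same natural numbers and the same finite subsets of $\mathcal A$. Hence statements that quantify only over elements of $\mathcal A$, natural numbers and finite sets, such as ``$x$ is an atom'' or ``$\{n:x_n\le a\}$ is finite'' for a given sequence $\langle x_n\rangle\in V$, have the same truth value in $V$ and in $W$. The reals of $V$ are reals of $W$, with the same arithmetic and order, so a measure (or probability) on $\mathcal A$ in $V$ is a measure (or probability) on $\mathcal A$ in $W$ with the same values. By contrast, the Stone space, its Borel sets and the extensions $\widehat\mu$ are computed afresh in $W$. In the proofs below all measures are built in $V$, and the Stone space is handled by lemmas of ZFC that are then applied inside $W$.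

\section{Point masses and coin tossing}\label{sec:examples}

The example of finite and cofinite sets uses only one feature of that algebra. Call a sequence $\langle x_n:n\in\omega\rangle$ of distinct atoms of $\mathcal A$ \emph{unsplit} if for every $a\in\mathcal A$ the set $\{n:x_n\le a\}$ is finite or cofinite.

\begin{lemma}\label{lem:points}
If $\mathcal A$ has an unsplit sequence of atoms, then $\mathcal A$ does not have the Grothendieck property.
\end{lemma}

\begin{proof}
Let $\mu_n=\delta_{x_{2n}}-\delta_{x_{2n+1}}$. Then $|\mu_n(a)|\le1$. For fixed $a$ and all large $n$, either both of $x_{2n},x_{2n+1}$ lie below $a$ or neither does, so $\mu_n(a)=0$. Thus $\langle\mu_n\rangle$ is weakly* null. The set $U=\bigcup_k[x_{2k}]$ is open; it contains $p_{x_{2n}}$ and, since distinct atoms are disjoint, it does not contain $p_{x_{2n+1}}$. By (M2) and (M3), $\widehat\mu_n(U)=1$ for all $n$, so $\langle\mu_n\rangle$ is not weakly null.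
\end{proof}

For $\mathcal P(\omega)\cap V$ the lemma applies in $W$ as soon as $W$ contains an infinite set that no ground model set splits into two infinite parts. That is a condition on splitting, not on growth. To make use of a dominating real $d$, it is natural to prepare in $V$ a matrix of measures $\mu_{n,j}$ and let $d$ pick the \emph{diagonal} $\langle\mu_{n,d(n)}\rangle$. Point masses on disjoint pairs will not do. On the power set of $\omega\times\omega\times2$, let $\mu_{n,j}$ be the difference of the point masses at $(n,j,0)$ and $(n,j,1)$; the single ground model test $\omega\times\omega\times\{0\}$ gets the value $1$ from every entry of the matrix, whatever $d$ is. The measures in a row must overlap, so that a test cannot be tuned to many of them at once. Coin tossing provides such rows.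

Let $\lambda$ be the coin-tossing measure on $2^\omega$, that is, the product of the uniform measures on $\{0,1\}$, and let $H_j=\{x\in2^\omega:x(j)=1\}$. For a Borel set $b\subseteq\omega\times2^\omega$ with sections $b_n=\{x:(n,x)\in b\}$ put
\[
\mu_{n,j}(b)=\lambda(b_n\cap H_j)-\lambda(b_n\setminus H_j).
\]
This number measures how strongly membership in $b_n$ is correlated with the outcome of the $j$-th toss. If $b_n$ is invariant under flipping the $j$-th coordinate, then the flip maps $b_n\cap H_j$ onto $b_n\setminus H_j$ and preserves $\lambda$, so $\mu_{n,j}(b)=0$.

\begin{example}\label{ex:clopen}
In $V$, let $\mathcal A_0$ be the algebra of all $b\subseteq\omega\times2^\omega$ whose sections are clopen, and regard the $\mu_{n,j}$ as measures on $\mathcal A_0$.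

No diagonal from $V$ is pointwise null. Indeed, for $g\in\omega^\omega\cap V$ the set $b^g=\bigcup_n\{n\}\times H_{g(n)}$ belongs to $\mathcal A_0$, and $\mu_{n,g(n)}(b^g)=\lambda(H_{g(n)})=\frac12$ for all $n$.

Now let $d\in W$ be a dominating real over $V$. For $b\in\mathcal A_0$ let $f_b(n)$ be the least $k$ such that the clopen set $b_n$ depends only on the coordinates below $k$. Then $f_b\in V$ and $\mu_{n,j}(b)=0$ for $j\ge f_b(n)$. Since $d(n)\ge f_b(n)$ for all large $n$, we get $\mu_{n,d(n)}(b)=0$ for all large $n$. The diagonal along $d$ is pointwise null and bounded by $1$. The test that would detect it, $b^d$, is missing from $\mathcal A_0$; but its pieces $\{n\}\times H_{d(n)}$ are present, and the union of the corresponding clopen sets is an open subset of $\operatorname{St}(\mathcal A_0)$ in $W$. Lemma~\ref{lem:notweak} confirms that it gets the value $\frac12$ from every measure on the diagonal.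
\end{example}

This is the whole mechanism: countably many pieces of a test can be assembled in the Stone space of $W$ but not in the algebra. Two things are missing for a proof of Theorem~\ref{thm:main}. First, a general test does not depend on finitely many coordinates, and a row need not vanish on it eventually.

\begin{example}\label{ex:borel}
Let $b_n$ be the set of $x\in 2^\omega$ whose first $1$ occurs at an even position. The part of $b_n$ where the first $1$ occurs before position $j$ is invariant under flipping the $j$-th coordinate and contributes nothing to $\mu_{n,j}(b)$. The first $1$ occurs at position $i$ with probability $2^{-(i+1)}$. For even $j$ the remaining contribution is $2^{-(j+1)}-2^{-(j+1)}(\frac14+\frac1{16}+\cdots)=\frac13 2^{-j}$, and for odd $j$ it is $-2^{-(j+2)}(1+\frac14+\cdots)=-\frac132^{-j}$. So $\mu_{n,j}(b)=\frac13(-\frac12)^j$ is never $0$, but it tends to $0$.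
\end{example}

The right replacement for eventual vanishing is a bound on the number of large entries in a row, and it comes from orthogonality. Second, an arbitrary algebra does not come with a coin-tossing measure; one has to be built. The next two sections take up these points in turn.

\section{Rademacher systems and their diagonals}\label{sec:systems}

This section and the next take place in ZFC.

\begin{definition}\label{def:system}
A \emph{Rademacher system} on a Boolean algebra $\mathcal A$ consists of pairwise disjoint elements $c_n\in\mathcal A$, elements $a_{n,j}\le c_n$ and probabilities $\lambda_n$ on $\mathcal A$, for $n,j\in\omega$, such that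
\begin{equation}\label{eq:system}
\lambda_n(c_n)=1,\qquad\lambda_n(a_{n,j})=\tfrac12,\qquad\lambda_n(a_{n,i}\mathbin{\triangle}a_{n,j})=\tfrac12\quad(i\ne j).
\end{equation}
Its \emph{Rademacher measures} are
\[
\mu_{n,j}(b)=\lambda_n(b\wedge a_{n,j})-\lambda_n(b\setminus a_{n,j})\qquad(b\in\mathcal A).
\]
For $K\subseteq\omega$ infinite and $d\colon K\to\omega$, the \emph{diagonal along $d$} is the sequence $\langle\mu_{n,d(n)}:n\in K\rangle$, listed in the increasing order of $K$.
\end{definition}

On the algebra $\mathcal A_0$ of Example~\ref{ex:clopen}, and on the Borel $\sigma$-algebra of $\omega\times2^\omega$, a Rademacher system is given by $c_n=\{n\}\times2^\omega$, $a_{n,j}=\{n\}\times H_j$ and $\lambda_n(b)=\lambda(b_n)$.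

Fix a Rademacher system on $\mathcal A$. Each $\mu_{n,j}$ is a difference of two nonnegative measures whose sum is $\lambda_n$, so
\begin{equation}\label{eq:bound}
|\mu_{n,j}(b)|\le\lambda_n(b)\le1 ,
\end{equation}
and by (M2), for every Borel set $E\subseteq\operatorname{St}(\mathcal A)$,
\begin{equation}\label{eq:hat}
\widehat\mu_{n,j}(E)=\widehat\lambda_n(E\cap[a_{n,j}])-\widehat\lambda_n(E\setminus[a_{n,j}]).
\end{equation}
By (M1), $\widehat\lambda_n$ is a Borel probability measure. The first lemma concerns diagonals and holds for all of them.

\begin{lemma}\label{lem:notweak}
No diagonal is weakly null.
\end{lemma}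

\begin{proof}
Let $d\colon K\to\omega$ and let $U=\bigcup_{k\in K}[a_{k,d(k)}]$, an open set. Fix $n\in K$ and write $a=a_{n,d(n)}$. Then $U\cap[a]=[a]$. For $k\ne n$ we have $a_{k,d(k)}\le c_k\le\neg c_n$, so $U\setminus[a]\subseteq[\neg c_n]$. Since $\widehat\lambda_n\ge 0$ and $\widehat\lambda_n([\neg c_n])=1-\lambda_n(c_n)=0$, the set $U\setminus[a]$ is $\widehat\lambda_n$-null. By \eqref{eq:hat}, $\widehat\mu_{n,d(n)}(U)=\lambda_n(a)=\frac12$ for every $n\in K$.
\end{proof}

The second lemma concerns rows. For $b\in\mathcal A$, $m\ge1$ and $n\in\omega$ let
\[
S_{b,m}(n)=\{j\in\omega:|\mu_{n,j}(b)|\ge1/m\}
\]
be the set of entries in row $n$ that the test $b$ sees with precision $1/m$.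

\begin{lemma}\label{lem:bessel}
For all $b\in\mathcal A$ and $n\in\omega$ we have $\sum_j\mu_{n,j}(b)^2\le1$. Hence $|S_{b,m}(n)|\le m^2$ for every $m\ge1$.
\end{lemma}

\begin{proof}
Fix $n$ and work in $L^2(\widehat\lambda_n)$ with the inner product $\langle f,g\rangle=\int fg\,d\widehat\lambda_n$. Let $r_j$ be the function equal to $1$ on $[a_{n,j}]$ and to $-1$ on its complement. Then $r_j^2=1$, so $\langle r_j,r_j\rangle=1$. For $i\ne j$ the product $r_ir_j$ equals $-1$ on $[a_{n,i}\mathbin{\triangle}a_{n,j}]$ and $1$ elsewhere, so by \eqref{eq:system}
\[
\langle r_i,r_j\rangle=1-2\lambda_n(a_{n,i}\mathbin{\triangle}a_{n,j})=0 .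
\]
Thus the $r_j$ are orthonormal. Let $f$ be the indicator function of $[b]$ and $\beta_j=\langle f,r_j\rangle$; then $\beta_j=\mu_{n,j}(b)$ by \eqref{eq:hat}. Bessel's inequality now gives the claim: for every $N$,
\[
0\le\Big\|f-\sum_{j<N}\beta_jr_j\Big\|^2=\|f\|^2-2\sum_{j<N}\beta_j^2+\sum_{j<N}\beta_j^2=\lambda_n(b)-\sum_{j<N}\beta_j^2 ,
\]
so $\sum_j\beta_j^2\le\lambda_n(b)\le1$. Each $j\in S_{b,m}(n)$ contributes at least $1/m^2$ to the sum, so there are at most $m^2$ such $j$.
\end{proof}

\begin{remark}\label{rem:rows}
The proof works for the indicator function of any Borel set $E$ and gives $\sum_j\widehat\mu_{n,j}(E)^2\le1$. So each row $\langle\mu_{n,j}:j\in\omega\rangle$ is weakly null and is itself no counterexample to the Grothendieck property. This also shows why the rows must live on disjoint elements $c_n$: if all rows were the same, the diagonal along an injective $d$ would be weakly null and Lemma~\ref{lem:notweak} would fail.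
\end{remark}

A diagonal along $d$ is pointwise null exactly when, for each $b$ and $m$, the value $d(n)$ eventually avoids $S_{b,m}(n)$. Since the bound $m^2$ does not depend on $n$, the sets $S_{b,m}(n)$, $n\in\omega$, are covered by finitely many functions. For $1\le i\le m^2$ define $g_{b,m,i}\in\omega^\omega$ by letting $g_{b,m,i}(n)$ be the $i$-th element of $S_{b,m}(n)$ in increasing order if $|S_{b,m}(n)|\ge i$, and $0$ otherwise. By Lemma~\ref{lem:bessel},
\begin{equation}\label{eq:cover}
S_{b,m}(n)\subseteq\{g_{b,m,i}(n):1\le i\le m^2\}\qquad(n\in\omega).
\end{equation}
We call the $g_{b,m,i}$ the \emph{guessing functions} of the system.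

\begin{proposition}\label{prop:diag}
Let $K\subseteq\omega$ be infinite and let $d\colon K\to\omega$ be eventually different from every guessing function of a Rademacher system on $\mathcal A$. Then the diagonal along $d$ is weakly* null and not weakly null, so $\mathcal A$ does not have the Grothendieck property.
\end{proposition}

\begin{proof}
The diagonal is bounded by \eqref{eq:bound} and not weakly null by Lemma~\ref{lem:notweak}. Let $b\in\mathcal A$ and $m\ge1$. For each of the finitely many $i\le m^2$ we have $d(n)\ne g_{b,m,i}(n)$ for all but finitely many $n\in K$. So for all but finitely many $n\in K$ this holds for all $i$ at once, and then $d(n)\notin S_{b,m}(n)$ by \eqref{eq:cover}, that is, $|\mu_{n,d(n)}(b)|<1/m$. As $m$ was arbitrary, $\mu_{n,d(n)}(b)\to0$.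
\end{proof}

\section{Independent sequences or unsplit atoms}\label{sec:dichotomy}

To simulate coin tossing inside $\mathcal A$ we need elements that can play the role of the events $H_j$. For a sequence $\langle e_i:i\in\omega\rangle$ in $\mathcal A$ and a string $s\in2^k$ let
\[
w_s=\bigwedge\{e_i:i<k,\ s(i)=1\}\wedge\bigwedge\{\neg e_i:i<k,\ s(i)=0\},
\]
with $w_\emptyset=1$. The sequence is \emph{independent} if $w_s\ne0$ for every finite string $s$. On the subalgebra generated by an independent sequence there is a coin-tossing probability, but the tests range over all of $\mathcal A$, so it has to be extended.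

\begin{lemma}\label{lem:ext}
If $\mathcal B$ is a subalgebra of $\mathcal A$, then every probability $\nu$ on $\mathcal B$ extends to a probability on $\mathcal A$.
\end{lemma}

\begin{proof}
Let $E_{\mathcal B}\subseteq E_{\mathcal A}$ be the real vector spaces of functions on $\operatorname{St}(\mathcal A)$ spanned by the indicator functions $1_{[b]}$, $b\in\mathcal B$, and $1_{[a]}$, $a\in\mathcal A$, respectively. Every $f\in E_{\mathcal B}$ can be written as $\sum_{i<l}t_i1_{[b_i]}$ with $b_0,\dots,b_{l-1}\in\mathcal B$ nonzero, pairwise disjoint and with join $1$. Put $\varphi_0(f)=\sum_it_i\nu(b_i)$. Passing to a finer partition does not change this number, by additivity, and any two partitions have a common refinement; so $\varphi_0$ is well defined and linear, $\varphi_0(1_{[b]})=\nu(b)$, and $\varphi_0(f)\le\max_it_i=\sup f$. The functional $f\mapsto\sup f$ on $E_{\mathcal A}$ is sublinear: it is subadditive and commutes with multiplication by nonnegative scalars. The Hahn--Banach theorem says that a linear functional on a subspace that is bounded above by a sublinear functional extends to a linear functional on the whole space with the same bound. So there is a linear $\varphi\supseteq\varphi_0$ on $E_{\mathcal A}$ with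 $\varphi(f)\le\sup f$. Then $\varphi(f)=-\varphi(-f)\ge-\sup(-f)=\inf f$, so $0\le\varphi(1_{[a]})\le1$. The function $a\mapsto\varphi(1_{[a]})$ is finitely additive and extends $\nu$.
\end{proof}

\begin{lemma}\label{lem:system}
If $\mathcal A$ contains an independent sequence, then there is a Rademacher system on $\mathcal A$.
\end{lemma}

\begin{proof}
Let $\langle e_i\rangle$ be independent and let $\mathcal B$ be the subalgebra it generates. For fixed $k$ the elements $w_s$, $s\in2^k$, are pairwise disjoint with join $1$, and each $w_s$ is the join of the two elements $w_{s'}$ with $s'\in2^{k+1}$ extending $s$. Hence every $b\in\mathcal B$ has the form $\bigvee_{s\in T}w_s$ with $T\subseteq2^k$, for all large $k$. Because the $w_s$ are nonzero, $T$ is determined by $b$ and $k$; this is where independence is used. Put $\nu(b)=|T|\cdot2^{-k}$. Passing from $k$ to $k+1$ doubles $|T|$, so $\nu(b)$ does not depend on $k$, and $\nu$ is a probability on $\mathcal B$. A meet of elements $e_i$ or $\neg e_i$ over $l$ distinct indices $i<k$ corresponds to a set $T$ of $2^{k-l}$ strings, so it has $\nu$-measure $2^{-l}$.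

We use the position of the first tail to create disjoint rooms, and the later tosses inside each room. Let
\[
c_n=e_0\wedge\dots\wedge e_{n-1}\wedge\neg e_n,\qquad a_{n,j}=c_n\wedge e_{n+1+j}.
\]
For $n<m$ we have $c_n\le\neg e_n$ and $c_m\le e_n$, so the $c_n$ are pairwise disjoint, and $a_{n,j}\le c_n$. Further $\nu(c_n)=2^{-(n+1)}$ and $\nu(a_{n,j})=2^{-(n+2)}$. For $i\ne j$ the element $a_{n,i}\mathbin{\triangle}a_{n,j}$ is the disjoint join of $c_n\wedge e_{n+1+i}\wedge\neg e_{n+1+j}$ and $c_n\wedge\neg e_{n+1+i}\wedge e_{n+1+j}$, so it has measure $2\cdot2^{-(n+3)}=2^{-(n+2)}$. The conditional probability $\nu_n(b)=2^{n+1}\nu(b\wedge c_n)$ on $\mathcal B$ therefore takes the values required in \eqref{eq:system}. Let $\lambda_n$ be an extension of $\nu_n$ to $\mathcal A$ given by Lemma~\ref{lem:ext}.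
\end{proof}

Not every infinite algebra contains an independent sequence. The algebra of finite and cofinite sets does not: one of $e_0$, $\neg e_0$ is a finite set, and it cannot contain $2^k$ disjoint nonempty sets $w_s$ for large $k$. The next lemma shows that when independence fails, Lemma~\ref{lem:points} takes over. The idea is to discard the elements below which $\mathcal A$ is finite and to ask whether what remains can be split indefinitely.

\begin{lemma}\label{lem:dich}
Every infinite Boolean algebra $\mathcal A$ satisfies at least one of the following:
\begin{itemize}
\item[($\alpha$)] $\mathcal A$ contains an independent sequence;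
\item[($\beta$)] $\mathcal A$ has an unsplit sequence of atoms.
\end{itemize}
\end{lemma}

\begin{proof}
Let $I$ be the set of finite joins of atoms, including $0$. If $u=y_1\vee\dots\vee y_r$ with atoms $y_i$ and $v\le u$, then $v=\bigvee_i(v\wedge y_i)$ is the join of those $y_i$ that lie below $v$. So $I$ is an ideal, and only finitely many elements lie below an element of $I$. Conversely, if only finitely many elements lie below $u$, then $u$ is the join of the minimal nonzero ones, which are atoms of $\mathcal A$. Thus $u\in I$ if and only if $\{v:v\le u\}$ is finite. As $\mathcal A$ is infinite, $1\notin I$, and the quotient algebra $\mathcal A/I$ has $0\ne1$.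

\emph{Case 1: $\mathcal A/I$ has no atoms.} Then every nonzero $p\in\mathcal A/I$ is the join of two disjoint nonzero elements $p^0,p^1$. Let $P_0=\{1\}$, $P_{i+1}=\{p^0,p^1:p\in P_i\}$ and $\bar e_i=\bigvee_{p\in P_i}p^1$. Each $P_i$ consists of pairwise disjoint nonzero elements, so for $p\in P_i$ we have $p\wedge\bar e_i=p^1$ and $p\wedge\neg\bar e_i=p^0$. By induction on $k$, the element $w_s$ formed from $\langle\bar e_i\rangle$ belongs to $P_k$ for every $s\in2^k$, and so it is nonzero. Choose $e_i\in\mathcal A$ with image $\bar e_i$ in $\mathcal A/I$. The elements $w_s$ formed from $\langle e_i\rangle$ have nonzero images, so they are nonzero, and ($\alpha$) holds.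

\emph{Case 2: some $u\in\mathcal A$ has an image that is an atom of $\mathcal A/I$.} For $v\le u$ the image of $v$ is either $0$ or the image of $u$, so $v\in I$ or $u\setminus v\in I$. Since $u\notin I$, the set $\{v:v\le u\}$ is infinite. Send each $v\le u$ to one of $v$, $u\setminus v$ that lies in $I$. This map is at most two-to-one, so infinitely many elements of $I$ lie below $u$. Each of them is a finite join of atoms below $u$, so there are distinct atoms $x_n\le u$, $n\in\omega$. Let $a\in\mathcal A$ and take $v=a\wedge u$. If $a\wedge u\in I$, then only finitely many $x_n$ lie below $a\wedge u$, hence below $a$. If $u\setminus a\in I$, then only finitely many $x_n$ lie below $u\setminus a$, and all the others lie below $a$, since an atom lies below $a$ or below $\neg a$. So $\langle x_n\rangle$ is unsplit, and ($\beta$) holds.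
\end{proof}

\section{The main theorem}\label{sec:main}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\mathcal A\in V$ be infinite and let $d\colon K\to\omega$ in $W$ be eventually different over $V$. Apply Lemma~\ref{lem:dich} in $V$.

In case ($\beta$) there is in $V$ an unsplit sequence of atoms of $\mathcal A$. By Section~\ref{sec:prelim} it remains an unsplit sequence of atoms in $W$, and Lemma~\ref{lem:points}, applied in $W$, shows that $\mathcal A$ fails the Grothendieck property there.

In case ($\alpha$), Lemma~\ref{lem:system} gives a Rademacher system on $\mathcal A$ that belongs to $V$. By Section~\ref{sec:prelim} it is a Rademacher system on $\mathcal A$ in $W$, with the same numbers $\mu_{n,j}(b)$. Therefore the sets $S_{b,m}(n)$ and the guessing functions $g_{b,m,i}$ are the same whether computed in $V$ or in $W$, and so every guessing function belongs to $V$. Hence $d$ is eventually different from all of them, and Proposition~\ref{prop:diag}, applied in $W$, shows that $\mathcal A$ fails the Grothendieck property in $W$.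
\end{proof}

The assumption $\mathcal A\in V$ is used to place the whole matrix $\langle\mu_{n,j}(b)\rangle_{n,j}$ in $V$ for each test $b$. The assumption that $\mathcal A$ is infinite enters through Lemma~\ref{lem:dich} and cannot be dropped, since finite algebras have the Grothendieck property. The function $d$ is used only in case ($\alpha$); in case ($\beta$) the algebra fails the property already in $V$.

\begin{proof}[Proof of Corollary~\ref{cor:answer}]
Suppose that the maximal condition of $\mathbb P$ forces that there is a dominating real over $V$, and let $G$ be $\mathbb P$-generic over $V$. A dominating real in $V[G]$ is eventually different over $V$, so by Theorem~\ref{thm:main} no infinite Boolean algebra from $V$ has the Grothendieck property in $V[G]$. As $G$ was arbitrary, the maximal condition forces this. The algebra $\mathcal P(\omega)\cap V$ is infinite and $\sigma$-complete in $V$, so clause (ii) of the definition in Section~\ref{sec:intro} fails whenever clause (i) holds.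
\end{proof}

\begin{remark}\label{rem:short}
For the negative answer alone, Section~\ref{sec:dichotomy} is not needed: the Borel $\sigma$-algebra of $\omega\times2^\omega$, computed in $V$, is $\sigma$-complete in $V$ and carries the Rademacher system described after Definition~\ref{def:system}.
\end{remark}

\begin{remark}\label{rem:nikodym}
For a dominating real $d$, finiteness of the sets $S_{b,m}(n)$ suffices, and the precision may grow with $n$. For $n\geq 1$ let $f_b(n)$ be the least number above all elements of $S_{b,n^2}(n)$. Then $f_b\in V$, so for large $n$ we have $d(n)\notin S_{b,n^2}(n)$ and $|n\mu_{n,d(n)}(b)|<1/n$. On the other hand $n\mu_{n,d(n)}(a_{n,d(n)})=n/2$. So $\langle n\mu_{n,d(n)}\rangle$ is pointwise null and unbounded. In case ($\beta$) the multiples $n\mu_n$ of the measures in Lemma~\ref{lem:points} have the same two properties. This yields the failure of the Nikodym property recalled in Section~\ref{sec:intro}. The uniform bound $m^2$ in Lemma~\ref{lem:bessel} is what allows domination to be weakened to eventual difference in Theorem~\ref{thm:main}.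
\end{remark}

On the algebras that the question is about, the hypothesis on $d$ is exactly what the construction requires. The reason is the one seen in Example~\ref{ex:clopen}: a ground model function $g$ that agrees with $d$ infinitely often yields a test, now assembled by $\sigma$-completeness.

\begin{proposition}\label{prop:exact}
Let $\mathcal A\in V$ be infinite and $\sigma$-complete in $V$. Then alternative \textup{($\alpha$)} of Lemma~\ref{lem:dich} holds in $V$. Moreover, let $\mu_{n,j}$ be the measures of a Rademacher system on $\mathcal A$ in $V$, as constructed in Lemma~\ref{lem:system}, and let $d\colon K\to\omega$ be in $W$ with $K\subseteq\omega$ infinite. Then $\langle\mu_{n,d(n)}:n\in K\rangle$ is weakly* null if and only if $d$ is eventually different over $V$.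
\end{proposition}

\begin{proof}
Work in $V$ and let $\langle x_n\rangle$ be any sequence of distinct atoms. Let $a=\bigvee_kx_{2k}$. Then $x_{2n}\le a$ for all $n$. The element $\neg x_{2n+1}$ is an upper bound of all $x_{2k}$, so $a\le\neg x_{2n+1}$ and $x_{2n+1}\not\le a$. Thus $\langle x_n\rangle$ is not unsplit. So ($\beta$) fails, and ($\alpha$) holds by Lemma~\ref{lem:dich}.

If $d$ is eventually different over $V$, then the diagonal is weakly* null by Proposition~\ref{prop:diag}, as in the proof of Theorem~\ref{thm:main}. Conversely, suppose that $g\in\omega^\omega\cap V$ and $d(n)=g(n)$ for infinitely many $n\in K$. The sequence $\langle a_{k,g(k)}:k\in\omega\rangle$ lies in $V$, so it has a least upper bound $b\in\mathcal A$. Fix $n$ and write $a=a_{n,g(n)}$. Then $b\wedge a=a$. The element $a\vee\neg c_n$ is an upper bound of all $a_{k,g(k)}$, because $a_{k,g(k)}\le c_k\le\neg c_n$ for $k\ne n$. Hence $b\le a\vee\neg c_n$, so $b\setminus a\le\neg c_n$ and $\lambda_n(b\setminus a)=0$. Therefore $\mu_{n,g(n)}(b)=\lambda_n(a)=\frac12$ for every $n$, and $\mu_{n,d(n)}(b)=\frac12$ for infinitely many $n\in K$. The diagonal is not pointwise null.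
\end{proof}

\section{Eventually different functions and meager sets}\label{sec:meager}

For a finite string $s$ let $N_s$ be the set of infinite sequences extending $s$; these sets form a base of $2^\omega$ and of $\omega^\omega$. We use a standard combinatorial description of meager sets \cite[Theorem~2.2.4]{BJ}, and recall its short proof.

\begin{lemma}\label{lem:meagerform}
If $M\subseteq2^\omega$ is meager, then there are $0=i_0<i_1<\cdots$ and $x\in2^\omega$ such that, with $I_n=[i_n,i_{n+1})$, every $y\in M$ satisfies $y{\upharpoonright}I_n\ne x{\upharpoonright}I_n$ for all but finitely many $n$.
\end{lemma}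

\begin{proof}
Cover $M$ by closed nowhere dense sets $F_0\subseteq F_1\subseteq\cdots$. Given $i_n$, list the strings of length $i_n$ as $s_1,\dots,s_L$. Every basic open set contains a smaller one disjoint from $F_n$, so there are nonempty strings $t_1\subseteq\dots\subseteq t_L$ such that $N_{s_lt_l}\cap F_n=\emptyset$, where $s_lt_l$ denotes concatenation. Let $i_{n+1}=i_n+|t_L|$ and let $x$ follow $t_L$ on $I_n$. If $y{\upharpoonright}I_n=x{\upharpoonright}I_n$, then $y\in N_{s_lt_l}$ for the $l$ with $s_l=y{\upharpoonright}i_n$, so $y\notin F_n$. Hence every $y\in F_m$ differs from $x$ on $I_n$ for all $n\ge m$.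
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:meager}]
Fix in $V$ a bijection between $\omega$ and the set of finite partial functions from $\omega$ to $\omega$; we say that a number \emph{codes} the corresponding function.

(i)$\Rightarrow$(ii). Let $d\colon K\to\omega$ be eventually different over $V$. Filling in the missing values of $d$ with a constant would fail when $\omega\setminus K$ is infinite. Instead we let the value at $n$ carry $n+1$ values of $d$, so that one correct guess at $n$ reveals a value of $d$ at a point not used before. Let $d'(n)$ code the restriction of $d$ to the first $n+1$ elements of $K$. Suppose that $g\in\omega^\omega\cap V$ and $g(n)=d'(n)$ for infinitely many $n$. Let $p_n$ be the function coded by $g(n)$. Changing $g$, in $V$, at those $n$ for which $|\operatorname{dom}(p_n)|\ne n+1$ does not affect the correct guesses, so we may assume $|\operatorname{dom}(p_n)|=n+1$ for all $n$. In $V$, let $z_n$ be the least element of $\operatorname{dom}(p_n)\setminus\{z_i:i<n\}$, which is nonempty by counting, and let $h\in\omega^\omega$ satisfy $h(z_n)=p_n(z_n)$ for all $n$. Whenever $g(n)=d'(n)$ we have $p_n\subseteq d$, so $z_n\in K$ and $h(z_n)=d(z_n)$. The $z_n$ are distinct, so $h\in V$ agrees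 with $d$ at infinitely many points of $K$, a contradiction. Thus $d'$ is total and eventually different over $V$.

(ii)$\Rightarrow$(iii). Work in $W$ and let $d\in\omega^\omega$ be eventually different over $V$. The set $D_k=\{f\in\omega^\omega:f(n)\ne d(n)\text{ for all }n\ge k\}$ is closed, and it is nowhere dense because every finite string extends to one that agrees with $d$ at some $n\ge k$. By assumption $\omega^\omega\cap V\subseteq\bigcup_kD_k$. Let $Y\subseteq2^\omega$ be the set of sequences with infinitely many ones, and let $\pi\colon\omega^\omega\to Y$ send $f$ to the sequence consisting of $f(0)$ zeros, a one, $f(1)$ zeros, a one, and so on. This is a homeomorphism, and $\pi^{-1}(y)\in V$ for $y\in Y\cap V$. So $Y\cap V\subseteq\bigcup_k\pi[D_k]$. Each $\pi[D_k]$ is nowhere dense in $Y$, hence in $2^\omega$, and $2^\omega\setminus Y$ is countable. Therefore $2^\omega\cap V$ is meager.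

(iii)$\Rightarrow$(i). If $W$ contains a dominating real over $V$, it witnesses (i). So assume that it does not. In $W$, apply Lemma~\ref{lem:meagerform} to $M=2^\omega\cap V$ to get $I_n=[i_n,i_{n+1})$ and $x$. The natural candidate is $n\mapsto x{\upharpoonright}I_n$. To show that it is eventually different over $V$, one would paste the guesses made by some $g\in V$ into a single $y\in 2^\omega\cap V$. But the guesses may have overlapping domains, and $V$ does not know which of them are correct. The remedy is to replace the $I_n$ by intervals from $V$, with little overlap, infinitely many of which contain some $I_n$. This is where the absence of dominating reals is used.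

Let $h(m)=\min\{i_{n+1}:i_n\ge m\}$. Since $h$ is not dominating, there is $f\in\omega^\omega\cap V$ with $h(m)<f(m)$ for infinitely many $m$. Increasing $f$ in $V$, we may assume that $f$ is strictly increasing and $f(m)>m$. In $V$ let $m_0=0$, $m_{k+1}=f(m_k)$ and $J_k=[m_k,m_{k+2})$. Suppose that $h(m)<f(m)$, and take $k$ with $m_k\le m<m_{k+1}$ and $n$ with $i_n\ge m$, $i_{n+1}=h(m)$. Then
\[
m_k\le m\le i_n<i_{n+1}<f(m)<f(m_{k+1})=m_{k+2},
\]
so $I_n\subseteq J_k$. Infinitely many values of $m$ produce infinitely many values of $k$, so the set $K$ of all $k$ for which $J_k$ contains some $I_n$ is infinite.

For $k\in K$ let $d(k)$ code $x{\upharpoonright}J_k$. Suppose that $g\in\omega^\omega\cap V$ and $g(k)=d(k)$ for infinitely many $k\in K$. Then this holds for infinitely many $k\in K$ of one fixed parity. The intervals $J_k$ with $k$ of that parity are pairwise disjoint. So in $V$ we can define $y\in2^\omega$ by letting $y{\upharpoonright}J_k$ be the function coded by $g(k)$ for each $k$ of that parity such that $g(k)$ codes an element of $2^{J_k}$, and letting $y$ be $0$ elsewhere. Then $y$ agrees with $x$ on infinitely many pairwise disjoint intervals $J_k$ with $k\in K$. Each contains some $I_n$, and these $n$ are distinct.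 Hence $y{\upharpoonright}I_n=x{\upharpoonright}I_n$ for infinitely many $n$, which contradicts $y\in M$. So $d$ is eventually different over $V$.

The last sentence of the theorem follows from (iii)$\Rightarrow$(i) and Theorem~\ref{thm:main}.
\end{proof}

\section{The size of an algebra with the Grothendieck property}\label{sec:card}

In Theorem~\ref{thm:main} the guessing functions can be avoided because they lie in $V$. In ZFC they can be avoided when there are few of them. The relevant threshold is given by Bartoszy\'nski's theorem \cite[Theorem~2.4.7]{BJ}: $\operatorname{non}(\mathcal M)$ is the least cardinality of a family $F\subseteq\omega^\omega$ such that for every $d\in\omega^\omega$ there is $g\in F$ with $d(n)=g(n)$ for infinitely many $n$. Equivalently, $\operatorname{non}(\mathcal M)$ is the least cardinality of a family $F$ such that no $d\in\omega^\omega$ is eventually different from all members of $F$.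

\begin{proof}[Proof of Theorem~\ref{thm:card}]
Let $\mathcal A$ be infinite with $|\mathcal A|<\operatorname{non}(\mathcal M)$; we show that $\mathcal A$ fails the Grothendieck property. In case ($\beta$) of Lemma~\ref{lem:dich} this is Lemma~\ref{lem:points}. In case ($\alpha$), fix a Rademacher system on $\mathcal A$ by Lemma~\ref{lem:system}. Its guessing functions are indexed by triples in $\mathcal A\times\omega\times\omega$, so there are at most $|\mathcal A|\cdot\aleph_0=|\mathcal A|<\operatorname{non}(\mathcal M)$ of them. By Bartoszy\'nski's theorem some $d\in\omega^\omega$ is eventually different from all of them, and Proposition~\ref{prop:diag} applies with $K=\omega$.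

For the second inequality, let $F\subseteq\omega^\omega$ have cardinality less than $\mathfrak b$. Then some $d$ satisfies $d(n)\ge g(n)$ for all but finitely many $n$, for each $g\in F$, and so $d+1$ is eventually different from every member of $F$. Hence a family as in Bartoszy\'nski's theorem has cardinality at least $\mathfrak b$, that is, $\operatorname{non}(\mathcal M)\ge\mathfrak b$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BJ}
Bartoszy\'nski and Judah, \emph{Set Theory: On the Structure of the Real Line}.

\bibitem{source}
\emph{Convergence of measures on Boolean algebras and cardinal characteristics of the continuum},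
\texttt{https://repository.kulib.kyoto-u.ac.jp/\allowbreak dspace/\allowbreak bitstream/\allowbreak 2433/\allowbreak 261450/\allowbreak 1/\allowbreak 2164-03.pdf}.

\end{thebibliography}
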